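# Self-duality of the modules $P(a_0^{e_0},\ldots,a_n^{e_n})$ and the congruence $2e_0\cdots e_n\equiv 0 \bmod n!$

## 1. Rows of even length always give self dual modules

Let $R$ be a commutative ring. We write elements of $R^{n+1}$ as rows $(a_0,\ldots,a_n)$ and let matrices act on rows from the right. Rows and columns of $(n+1)\times(n+1)$ matrices are indexed $0,\ldots,n$, and $\mathbf e_0=(1,0,\ldots,0)$.

**Definition.** A row $a=(a_0,\ldots,a_n)$ is *unimodular* if $ab^T=\sum a_ib_i=1$ for some row $b$. For such a row put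
$$P(a)=R^{n+1}/Ra .$$
This is the stably free module of rank $n$ and type $1$ determined by $a$: one has $P(a)\oplus R\approx R^{n+1}$, with $(0,1)$ corresponding to $a$. A module $P$ is *self dual* if $P\approx P^*=\operatorname{Hom}_R(P,R)$. For rows $w,w'$ of the same length, $w\sim w'$ means $w'=wg$ with $g$ an invertible matrix over $R$.

*Example.* Over $R=\mathbb R[x,y,z]/(x^2+y^2+z^2-1)$ the row $a=(x,y,z)$ is unimodular, with $b=a$. The module $P(a)$ is not free. Otherwise, by Lemma 1 below, $a$ would be the first row of an invertible matrix; its second row, evaluated at points of $S^2$, would be a vector nowhere proportional to the position vector, and its orthogonal projection to the tangent plane would be a nowhere zero tangent field on $S^2$, against the hairy ball theorem. On the other hand $P(a)$ is self dual, by Lemma 2 below with $b=a$.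

**Lemma 1.** For unimodular rows $a,a'$ of length $n+1$ over $R$, $P(a)\approx P(a')$ if and only if $a\sim a'$. In particular $P(a)\approx R^n$ if and only if $a$ is the first row of an invertible matrix.

*Proof.* If $a'=ag$, right multiplication by $g$ carries $Ra$ onto $Ra'$ and induces $P(a)\approx P(a')$. Conversely, choose $b,b'$ with $ab^T=1=a'b'^T$. The map $v\mapsto vb^T$ sends $a$ to $1$, so $R^{n+1}=Ra\oplus K$ with $K=\{v: vb^T=0\}$, and $K\approx P(a)$. Likewise $R^{n+1}=Ra'\oplus K'$ with $K'\approx P(a')$. An isomorphism $P(a)\approx P(a')$ gives $K\approx K'$; together with $a\mapsto a'$ it gives an automorphism of $R^{n+1}$, that is, a matrix $g$ with $ag=a'$. For the last sentence, $P(\mathbf e_0)=R^n$, and $\mathbf e_0g=a$ says that $a$ is the first row of $g$. $\square$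

**Lemma 2.** If $ab^T=1$, then $P(a)^*\approx P(b)$.

*Proof.* A homomorphism $P(a)\to R$ is a homomorphism $R^{n+1}\to R$ killing $a$, so $P(a)^*=\{f\in R^{n+1}: fa^T=0\}$. Since $ba^T=1$, we have $R^{n+1}=Rb\oplus\{f: fa^T=0\}$. Hence $P(a)^*\approx R^{n+1}/Rb=P(b)$. $\square$

So self-duality of $P(a)$ asks whether $a\sim b$ when $ab^T=1$. For rows of even length this always holds. Let $r$ be even and let $J$ be the block sum of $r/2$ copies of $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Then $JJ^T=I$, $J^2=-I$, and $vJv^T=0$ for every row $v$.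

**Proposition 3.** Let $a,b$ be rows of even length $r$ over a commutative ring $S$ with $ab^T=1$. Put $c=bJ$, $T_1=I+b^Tc$, $T_2=I+(Ja^T)a$. Then $T_1,T_2$ are invertible and $b=aT_1T_2J^{-1}$. Consequently, if $n$ is odd, every $P(a_0,\ldots,a_n)$ is self dual.

*Proof.* If $p$ is a column and $q$ a row with $qp=0$, then $(I+pq)(I-pq)=I$. This applies to $T_1$, since $cb^T=bJb^T$ up to sign is $0$: indeed $cb^T=(bJ)b^T=0$. It applies to $T_2$, since $aJa^T=0$. Now
$$aT_1=a+(ab^T)c=a+c .$$
Next, $aJa^T=0$ and $cJa^T=bJ^2a^T=-ba^T=-1$, so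
$$(a+c)T_2=a+c+\big(aJa^T+cJa^T\big)a=a+c-a=c .$$
Thus $aT_1T_2=c=bJ$. If $n$ is odd, take $r=n+1$: then $a\sim b$, and $P(a)\approx P(b)\approx P(a)^*$ by Lemmas 1 and 2. $\square$

For $n=1$ the proof moves $(a_0,a_1)$ to $(a_0-b_1,a_1+b_0)$, then to $(-b_1,b_0)$, then to $(b_0,b_1)$.

What changes when $n$ is even? The row has odd length $n+1$. The proof used an invertible matrix $J$ with $vJv^T=0$ for all $v$. Such a $J$ is alternating, and an alternating matrix of odd size over a commutative ring has determinant $0$. So the argument stops at its first line.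

## 2. Rows of odd length, with exponents

A result of Lam says that a stably free module of rank $r$ and type $t$ is self dual if $r\le2$, or if $r$ is odd and $t=1$. So $P(a_0,\ldots,a_n)$ is self dual if $n\le 2$ or $n$ is odd, and we now look at even $n\ge4$.

If $(a_0,\ldots,a_n)$ is unimodular and $e_0,\ldots,e_n\geq 1$, then $(a_0^{e_0},\ldots,a_n^{e_n})$ is unimodular: a maximal ideal containing all the $a_i^{e_i}$ would contain all the $a_i$. Write $e=\prod e_i$. The paper "Some Stably Free Modules Which Are Not Self Dual" asks whether $2e\equiv0\bmod n!$ implies that $P(a_0^{e_0},\ldots,a_n^{e_n})$ is self dual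

* (a) over any commutative ring $R$, or
* (b) at least over the ring
$$A_n=\mathbb C[x_0,\ldots,x_n,y_0,\ldots,y_n]\Big/\Big(\sum x_iy_i-1\Big).$$

The ring $A_n$ is the ring of complex polynomial functions on $S^{2n+1}\subset\mathbb C^{n+1}$, written in the coordinates $x_\nu=z_\nu$, $y_\nu=\bar z_\nu$ with $\sum z_\nu\bar z_\nu=1$.

For $n=4$ the condition is $12\mid e$. It splits into two cases. If $24\mid e$, for instance for $(a_0^{24},a_1,a_2,a_3,a_4)$, Suslin's theorem (S1), recalled in Section 3, says that the row is the first row of an invertible matrix, so the module is free and therefore self dual. If $e\equiv 12\bmod 24$, for instance for $(a_0^{12},a_1,\ldots,a_4)$ or $(a_0^2,a_1^2,a_2^3,a_3,a_4)$, no such shortcut is available. In general the condition says $e\equiv0$ or $e\equiv n!/2\bmod n!$, and the second case is the problem.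

The answer to (a) is yes for every even $n\ge4$, and (b) is the special case $R=A_n$. It comes from the following.

**Theorem 4.** Let $n\ge4$, let $R$ be any commutative ring, $(a_0,\ldots,a_n)$ a unimodular row over $R$, and $e_i,e_i'$ positive integers with products $e,e'$.

1. If $e\equiv e'\bmod n!$, then $P(a_0^{e_0},\ldots,a_n^{e_n})\approx P(a_0^{e_0'},\ldots,a_n^{e_n'})$.
2. If $n$ is even and $e+e'\equiv0\bmod n!$, then $P(a_0^{e_0},\ldots,a_n^{e_n})^*\approx P(a_0^{e_0'},\ldots,a_n^{e_n'})$.

Taking $e_i'=e_i$ in part 2: if $n\ge4$ is even and $2e\equiv0\bmod n!$, then $P(a_0^{e_0},\ldots,a_n^{e_n})$ is self dual.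

The condition cannot be weakened, and over $A_n$ one gets a classification.

**Theorem 5.** Let $n\ge4$ be even. For a unimodular row $a$ over $A_n$, let $d(a)\in\mathbb Z$ be the degree of $a:S^{2n+1}\to\mathbb C^{n+1}\setminus0\simeq S^{2n+1}$.

1. $P(a)\approx P(a')$ implies $d(a)\equiv d(a')\bmod n!$. If $P(a)$ is self dual, then $2d(a)\equiv0\bmod n!$. Hence $P(x_0^{e_0},\ldots,x_n^{e_n})$ over $A_n$ is self dual if and only if $2e\equiv0\bmod n!$.
2. $P(a)\approx P(a')$ if and only if $d(a)\equiv d(a')\bmod n!$. Thus the modules $P(a)$ over $A_n$ are classified by $\mathbb Z/n!$ with duality $d\mapsto-d$, and $P(a_0^{e_0},\ldots,a_n^{e_n})$ is self dual if and only if $2e\,d(a)\equiv0\bmod n!$.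

## 3. Elementary matrices, extended modules, and the theorems we cite

**Definition.** For $r\ge2$, $E_r(C)\subset SL_r(C)$ is the subgroup generated by the matrices that differ from $I$ in one off-diagonal entry. $K_1(C)$ is the quotient of $GL(C)=\bigcup GL_r(C)$ by $E(C)=\bigcup E_r(C)$.

*Example.* For a unit $u$,
$$w(u):=\begin{pmatrix}1&u\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-u^{-1}&1\end{pmatrix}\begin{pmatrix}1&u\\0&1\end{pmatrix}=\begin{pmatrix}0&u\\-u^{-1}&0\end{pmatrix},\qquad w(u)\,w(-1)=\begin{pmatrix}u&0\\0&u^{-1}\end{pmatrix}.$$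
So $J$, whose blocks are $w(1)$, is elementary, and every diagonal matrix of determinant $1$ is elementary (Whitehead's lemma).

Elementary matrices have two virtues. They lift: if $C\to C/\mathfrak a$ is a quotient map, $E_r(C)\to E_r(C/\mathfrak a)$ is surjective because generators lift. And they can be deformed to $I$: multiply each off-diagonal entry in a product of generators by a variable $t$. We also use $SL_r(\mathbb Z)=E_r(\mathbb Z)$, which is the Euclidean algorithm.

**Definition.** A $C[t]$-module $M$ is *extended from $C$* if $M\approx M_0\otimes_CC[t]$ for some $C$-module $M_0$. Then $M/tM\approx M_0\approx M/(t-1)M$.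

*Example.* For $C\ne0$, the module $C[t]/(t)$ is not extended: $t$ acts injectively on $M_0\otimes_CC[t]$ but kills $C[t]/(t)$.

The cited theorems are these. (S1) is from Suslin, *On stably free modules*, Mat. Sb. 102 (1977). (S2)–(S4) are from Suslin, *On the structure of the special linear group over polynomial rings*, Izv. 41 (1977), with $r\ge3$. (Q) is from Quillen, Invent. Math. 36 (1976). (BHS) is the Bass–Heller–Swan theorem.

* (S1) If $(a_0,\ldots,a_n)$ is unimodular over a commutative ring and $n!\mid\prod e_i$, then $(a_0^{e_0},\ldots,a_n^{e_n})$ is the first row of an invertible matrix.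
* (S2) If $q$ is a unimodular row of length $r$ and $p$ a column with $qp=0$, then $I+pq\in E_r$.
* (S3) If $\alpha(t)\in GL_r(C[t])$, $\alpha(0)=I$, and $\alpha_{\mathfrak m}\in E_r(C_{\mathfrak m}[t])$ for all maximal ideals $\mathfrak m$ of $C$, then $\alpha\in E_r(C[t])$.
* (S4) Let $L$ be noetherian of dimension $d$ and $r\ge\max(3,d+2)$. Then $E_r(L[Y_1,\ldots,Y_m])$ is transitive on unimodular rows of length $r$, and $GL_r/E_r\to K_1$ is injective for the ring $L[Y_1,\ldots,Y_m]$.
* (Q) If $M$ is a finitely presented $C[t]$-module and each $M_{\mathfrak m}$ is extended from $C_{\mathfrak m}$, then $M$ is extended from $C$.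
* (BHS) For $L$ regular, $K_1(L[Y])=K_1(L)$ and $K_1(L[X^{\pm1}])=K_1(L)\oplus K_0(L)$.

Let $L=\mathbb Z[X^{\pm1}]$, a regular ring of dimension $2$. We claim
$$SL_r(L[Y_1,\ldots,Y_m])=E_r(L[Y_1,\ldots,Y_m])\qquad(r\ge4).\tag{1}$$
By (BHS), $K_1(L[Y_1,\ldots,Y_m])=K_1(L)\approx K_1(\mathbb Z)\oplus K_0(\mathbb Z)\approx\mathbb Z/2\oplus\mathbb Z$. The determinant maps $K_1(L)$ onto $L^\times=\{\pm X^i\}\approx\mathbb Z/2\oplus\mathbb Z$, and a surjection between isomorphic finitely generated abelian groups is an isomorphism. So a matrix over $L[Y_1,\ldots,Y_m]$ of determinant $1$ has trivial class in $K_1$, and by (S4), with $d+2=4$, it lies in $E_r$.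

## 4. The universal row, and deformations of rows and matrices

Put
$$A=\mathbb Z[x_0,\ldots,x_n,y_0,\ldots,y_n]\Big/\Big(\sum_{i\ge0}x_iy_i-1\Big),\qquad B=\mathbb Z[x_1,\ldots,x_n,y_1,\ldots,y_n]\Big/\Big(\sum_{i\ge1}x_iy_i-1\Big).$$
If $ab^T=1$ over $R$, then $x_i\mapsto a_i$, $y_i\mapsto b_i$ defines a homomorphism $A\to R$ carrying $x=(x_0,\ldots,x_n)$ to $a$. The construction $P(\cdot)$ is a cokernel, so it commutes with base change; by Lemma 2, so does $P(\cdot)^*$. *Hence an isomorphism between modules built by the same formulas from $x$, proved over $A$, holds for $a$ over $R$.* We use this by saying "by universality".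

Three facts about these rings:

* $A$ is a domain. The polynomial $\sum x_iy_i-1$ is linear in $x_0$, with coefficients $y_0$ and $\sum_{i\ge1}x_iy_i-1$. These are coprime in the polynomial ring in the other variables, because $y_0$ is prime and does not divide the second. So the polynomial is irreducible in a factorial ring, hence prime.
* In $A$, and in $B$, the $x_i$ generate the unit ideal, so each maximal ideal misses some $x_i$.
* After inverting $x_i$ we may eliminate $y_i$. So $A_{x_i}$ and $B_{x_i}$ are polynomial rings over $\mathbb Z[x_i^{\pm1}]\approx L$, and (1) and (S4) apply to them and to $A_{x_i}[t]$, $B_{x_i}[t]$.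

Statement (1) does not apply to $A$ or $B$ themselves. What survives globally is a statement about deformations.

**Lemma 6.** Let $n\ge4$.

* (i) If $\alpha(t)\in SL_n(B[t])$, then $\alpha(t)\alpha(0)^{-1}\in E_n(B[t])$. In particular $\alpha(1)\alpha(0)^{-1}\in E_n(B)$.
* (ii) If $w(t)$ is a unimodular row of length $n+1$ over $A[t]$, then $P(w(0))\approx P(w(1))$ over $A$.

*Proof.* (i) Let $\beta=\alpha(t)\alpha(0)^{-1}$, so $\beta(0)=I$. A maximal ideal $\mathfrak m$ of $B$ misses some $x_i$. By (1), which applies because $n\ge4$, $\beta\in E_n(B_{x_i}[t])$, hence $\beta_{\mathfrak m}\in E_n(B_{\mathfrak m}[t])$. Now (S3) gives $\beta\in E_n(B[t])$. Put $t=1$ for the last assertion.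

(ii) By (S4) with $r=n+1\ge5$, the row $w$ is equivalent to $\mathbf e_0$ over each $A_{x_i}[t]$, so $P(w)$ is free there. Every maximal ideal $\mathfrak m$ of $A$ misses some $x_i$, so $P(w)_{\mathfrak m}$ is free over $A_{\mathfrak m}[t]$, in particular extended from $A_{\mathfrak m}$. By (Q), $P(w)$ is extended from $A$. Its reductions modulo $t$ and $t-1$ are $P(w(0))$ and $P(w(1))$, and they are isomorphic. $\square$

## 5. Collecting all exponents on the first entry

The purpose of this section is to replace the $n+1$ exponents by their product.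

**Lemma 7.** Let $n\ge4$. For any unimodular row over any $R$, $P(a_0^{e_0},\ldots,a_n^{e_n})\approx P(a_0^e,a_1,\ldots,a_n)$ with $e=\prod e_i$.

*Proof.* It suffices to show, for unimodular $(a_0,\ldots,a_n)$, $m\ge1$ and $j\ge1$,
$$P(a_0^m,a_1,\ldots,a_n)\approx P(a_0,\ldots,a_j^m,\ldots,a_n).\tag{2}$$
Indeed, (2) applied to the row $(a_0^{e_0},a_1,a_2^{e_2},\ldots,a_n^{e_n})$ with $j=1$, $m=e_1$ gives $P(a_0^{e_0},a_1^{e_1},a_2^{e_2},\ldots)\approx P(a_0^{e_0e_1},a_1,a_2^{e_2},\ldots)$; continue with $j=2,\ldots,n$.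

By universality take $R=A$, $a=x$. Consider
$$\begin{pmatrix}1&-t\\0&1\end{pmatrix}\begin{pmatrix}1&0\\t&1\end{pmatrix}\begin{pmatrix}1&-t\\0&1\end{pmatrix},$$
which is $I$ at $t=0$ and $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ at $t=1$. Put it in positions $0,j$ to get $\gamma(t)\in E_{n+1}(\mathbb Z[t])$. Let $w=x\gamma(t)$. It is unimodular over $A[t]$, with $w(0)=x$, while $w(1)$ is $x$ with $x_0$ replaced by $x_j$ and $x_j$ replaced by $-x_0$. The row $(w_0^m,w_1,\ldots,w_n)$ is again unimodular, and Lemma 6(ii) gives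
$$P(x_0^m,x_1,\ldots,x_n)\approx P(x_j^m,x_1,\ldots,-x_0,\ldots,x_n),$$
with $-x_0$ in position $j$. A signed permutation matrix carries the row on the right to $(x_0,\ldots,x_j^m,\ldots,x_n)$. $\square$

From now on we study the rows $(x_0^N,x')$ over $A$, with the notation
$$x'=(x_1,\ldots,x_n)\ \text{(row)},\quad y'=(y_1,\ldots,y_n)^T\ \text{(column)},\quad I_1=(x_1,\ldots,x_n)\subset A,\quad s=x_0y_0 .$$
Then $x'y'=1-s$, so $s\equiv1\bmod I_1$. Two moves are used constantly: $(f,x')\sim(f',x')$ if $f\equiv f'\bmod I_1$, since the difference is a combination of the entries of $x'$; and $(f,v)\sim(f,v')$ if each entry of $v-v'$ is a multiple of $f$.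

## 6. The alternating form on $n$ of the $n+1$ entries

The trick of Section 1 fails on the whole row, but for $n$ even it applies to the last $n$ entries, modulo the first. This computes the dual.

**Lemma 8.** Let $n\ge4$ be even and let $a,b$ be rows of length $n$ over a commutative ring $S$ with $ab^T=1$. Then $b=a\epsilon$ with $\epsilon\in E_n(S)$.

*Proof.* By Proposition 3 with $r=n$, $b=aT_1T_2J^{-1}$. Here $T_1=I+b^Tc$ with $c=bJ$ unimodular and $cb^T=0$, and $T_2=I+(Ja^T)a$ with $a$ unimodular and $aJa^T=0$. By (S2), both lie in $E_n(S)$. So does $J$, as seen in Section 3. $\square$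

For $n=4$ the intermediate row is $c=(-b_2,b_1,-b_4,b_3)$.

**Lemma 9.** Let $n\ge4$ be even and $N\ge1$. Over $A$, $P(x_0^N,x')^*\approx P(y_0^N,x')$.

*Proof.* Let $q=1+s+\cdots+s^{N-1}$. Then
$$x_0^Ny_0^N+x'(qy')=s^N+(1-s)q=1,$$
so $P(x_0^N,x')^*\approx P(y_0^N,q\,y'^T)$ by Lemma 2. Modulo $y_0^N$ we have $s^N=0$, so $x'(qy')=1$. Lemma 8 over $A/y_0^N$ gives an elementary matrix there carrying $x'$ to $q\,y'^T$; lift it to $\epsilon\in E_n(A)$. Then $q\,y'^T\equiv x'\epsilon\bmod y_0^N$, and
$$(y_0^N,q\,y'^T)\sim(y_0^N,x'\epsilon)\sim(y_0^N,x'),$$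
the last step by the block matrix with blocks $1$ and $\epsilon^{-1}$. $\square$

So, for $n$ even, self-duality of $P(x_0^e,x')$ amounts to comparing $(y_0^e,x')$ with $(x_0^e,x')$. Now modulo $I_1$ the element $x_0$ is inverse to $y_0$. Hence $x_0^{k}y_0^{e}\equiv x_0^{k-e}\bmod I_1$ for $k>e$, and with $k=2e$ we get $(x_0^{2e}y_0^e,x')\sim(x_0^e,x')$. All that is missing is permission to multiply the first entry by $x_0^{k}$ when $n!\mid k$.

**Proposition 10.** Let $n\ge4$, $n!\mid k$, $k\ge1$, $N\ge1$, $z\in\{x_0,y_0\}$. Then over $A$: $(x_0^kz^N,x')\sim(z^N,x')$.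

## 7. A conjugation with denominators

Put $u=x_0^k$. By (S1), with exponents $k,1,\ldots,1$, there is $\sigma\in GL_{n+1}(A)$ with first row $(u,x')$. Scaling the last row by the inverse of the determinant, we take $\sigma\in SL_{n+1}(A)$.

Here is the natural way to use $\sigma$. Let
$$\Theta=\begin{pmatrix}z^N&x'\\0&I\end{pmatrix},\qquad \mathbf e_0\Theta=(z^N,x').$$
Over $A[1/z]$ the matrix $\Theta$ is invertible. The matrix $\tau_0=\sigma\begin{pmatrix}1&-x'\\0&I\end{pmatrix}$ has first row $(u,(1-u)x')$, and $(u,(1-u)x')\Theta=(uz^N,\,ux'+(1-u)x')=(uz^N,x')$. So $\omega_0=\Theta^{-1}\tau_0\Theta$ has determinant $1$ and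
$$(z^N,x')\,\omega_0=\mathbf e_0\tau_0\Theta=(uz^N,x') .$$
That would be the proposition, if $\omega_0$ had entries in $A$. Write the lower rows of $\tau_0$ as $(\kappa_0\ \ h_0)$, with $\kappa_0$ a column. Multiplying out,
$$\omega_0=\begin{pmatrix}u-x'\kappa_0&\ z^{-N}x'\,(I-\kappa_0x'-h_0)\\ z^N\kappa_0&\kappa_0x'+h_0\end{pmatrix}.$$
The attempt stops at the upper right block: we would need $x'(\kappa_0x'+h_0)\equiv x'\bmod z^N$, and (S1) tells us nothing about the lower rows of $\sigma$.

There are two freedoms. We may change $u$ modulo $I_1$, and we may multiply $\tau_0$ on the left by a matrix with first row $\mathbf e_0$. The plan is to use them to make $\tau$ congruent to the identity modulo $z^N$. Then $\omega=I+z^N\,\Theta^{-1}\mu\,\Theta$ for some $\mu$ over $A$, and the factor $z^N$ cancels the denominator.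

**Step 1: make the first row $\mathbf e_0$ modulo $z^N$.** Let $q=1+s+\cdots+s^{N-1}$ and
$$\varepsilon=\begin{pmatrix}1&0\\(1-u)q\,y'&I\end{pmatrix}\begin{pmatrix}1&-x'\\0&I\end{pmatrix},\qquad u'=1-s^N(1-u).$$
Since $x'qy'=(1-s)q=1-s^N$, the first factor takes $(u,x')$ to $(u+(1-u)(1-s^N),x')=(u',x')$. So the first row of $\sigma\varepsilon$ is
$$\rho=(u',\,(1-u')x'),\qquad 1-u'=s^N(1-u).\tag{3}$$
As $z\mid s$, $\rho\equiv\mathbf e_0\bmod z^N$. Hence
$$\sigma\varepsilon\equiv\begin{pmatrix}1&0\\\bar\kappa&h\end{pmatrix}\bmod z^N,\qquad h\in SL_n(A/z^N).\tag{4}$$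
Nothing has been lost: since $s\equiv1\bmod I_1$, $u'\equiv u\bmod I_1$.

**Step 2: remove the lower rows.** For this we need to lift $h$ to an invertible matrix over $A$, and elementary matrices lift. So we need:

**Lemma 11.** In the situation of (4), $h\in E_n(A/z^N)$.

The proof is in Section 8. Granting it, lift $h$ to $H\in E_n(A)$ and $\bar\kappa$ to a column $\kappa$ over $A$, and put
$$\tau=\begin{pmatrix}1&0\\\kappa&H\end{pmatrix}^{-1}\sigma\varepsilon\in SL_{n+1}(A).$$
The inverse matrix on the right has first row $\mathbf e_0$, so $\mathbf e_0\tau=\mathbf e_0\sigma\varepsilon=\rho$. By (4), $\tau=I+z^N\mu$ with $\mu$ a matrix over $A$.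

**Step 3: conjugate.** We have
$$z^N\Theta^{-1}=\begin{pmatrix}1&-x'\\0&z^NI\end{pmatrix}=:\Theta^\natural,\qquad \omega:=\Theta^{-1}\tau\Theta=I+\Theta^\natural\mu\,\Theta .$$
Thus $\omega$ has entries in $A$. Since $A$ is a domain, $A\subset A[1/z]$, and $\det\omega=\det\tau=1$. So $\omega\in SL_{n+1}(A)$, and by (3)
$$(z^N,x')\,\omega=\mathbf e_0\Theta\,\omega=\mathbf e_0\tau\Theta=\rho\,\Theta=(u'z^N,\,u'x'+(1-u')x')=(u'z^N,x').$$
Since $u'\equiv u\bmod I_1$, we get $(z^N,x')\sim(u'z^N,x')\sim(uz^N,x')=(x_0^kz^N,x')$. This proves Proposition 10, given Lemma 11.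

## 8. The lower block is elementary: a chain of homotopies to a point

We prove Lemma 11. We know nothing explicit about $\sigma$. What we can use is that $\sigma$ lives over the universal ring $A$, so it can be pulled back along *any* homomorphism $A\to S$. We shall embed the construction of $h$ in a family, deform the homomorphism until it factors through $\mathbb Z$, and control the change by Lemma 6(i).

**Step 1: pass from $z^N$ to $z$.** Let $\bar h\in SL_n(A/z)$ be the image of $h$. Suppose $\bar h\in E_n(A/z)$, and lift it to $g\in E_n(A/z^N)$. Then $g^{-1}h$ has determinant $1$ and is congruent to $I$ modulo the nilpotent ideal $zA/z^NA$. Its diagonal entries are units, so row operations clear the off-diagonal entries column by column; all matrices stay congruent to $I$ modulo the nilpotent ideal, so pivots remain units. We reach a diagonal matrix of determinant $1$, which is elementary by Whitehead's lemma. Hence $h\in E_n(A/z^N)$.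

So we need $\bar h\in E_n(A/z)$. Note that $A/y_0=B[x_0]$ and $A/x_0=B[y_0]$. In both cases $A/z=B[t]$, where $t$ is the other one of $x_0,y_0$.

**Step 2: a construction natural in the ring.** Let $\varphi:A\to S$ be a ring homomorphism, and let $X_0,Y_0,X',Y'$ be the images of $x_0,y_0,x',y'$, and $U=X_0^k$. Let $v$ be a column in $S^n$ with
$$(1-U)(1-X'v)=0.\tag{5}$$
Put
$$E(\varphi,v)=\begin{pmatrix}1&0\\(1-U)v&I\end{pmatrix}\begin{pmatrix}1&-X'\\0&I\end{pmatrix}.$$
By (5), $U+(1-U)X'v=1$, so
$$(U,X')\,E(\varphi,v)=(1,X')\begin{pmatrix}1&-X'\\0&I\end{pmatrix}=\mathbf e_0 .$$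
The first row of $\varphi(\sigma)$ is $(U,X')$, so
$$\varphi(\sigma)\,E(\varphi,v)=\begin{pmatrix}1&0\\ *&h(\varphi,v)\end{pmatrix},\qquad h(\varphi,v)\in SL_n(S).$$
This matrix depends only on $\varphi$ and on the column $(1-U)v$, and it is natural: for a homomorphism $\psi:S\to S'$, $\psi(h(\varphi,v))=h(\psi\varphi,\psi(v))$.

Let $\varphi_0:A\to A/z$ be the quotient map. In $A/z$ we have $s=0$, $q=1$ and $x'y'=1$. So (5) holds for $v=y'$, the matrix $\varepsilon$ of Section 7 reduces to $E(\varphi_0,y')$, and
$$\bar h=h(\varphi_0,y').$$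

**Step 3: the chain.** Consider the following homomorphisms $A\to B[t]$, given by the images of the variables, with columns $v$:

| | $X_0$ | $Y_0$ | $X'$ | $Y'$ | $v$ |
|---|---|---|---|---|---|
| $\varphi_0$, if $z=y_0$ | $t$ | $0$ | $x'$ | $y'$ | $y'$ |
| $\varphi_0$, if $z=x_0$ | $0$ | $t$ | $x'$ | $y'$ | $y'$ |
| $\varphi_1$ | $0$ | $t$ | $x'$ | $y'$ | $y'$ |
| $\varphi_2$ | $t$ | $1$ | $x'$ | $(1-t)y'$ | $y'$ |
| $\varphi_3$ | $1$ | $1$ | $(1-t)x'$ | $0$ | $0$ |

In words: start on the locus $X_0=0$; move $Y_0$ from $0$ to $1$; then move $X_0$ from $0$ to $1$ while $Y'$ shrinks to $0$; then shrink $X'$ to $0$.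

These are homomorphisms: in $B$ we have $x'y'=1$, so $X_0Y_0+X'Y'$ equals $0+1$, $0+1$, $0+1$, $t+(1-t)$, $1+0$ in the five rows. Condition (5) holds: $X'v=x'y'=1$ in the first four rows, and $U=1$ in the last. Let $h_i(t)\in SL_n(B[t])$ be the resulting matrices, so that $\bar h=h_0(t)$. By naturality, evaluating $t$ at $0$ or $1$ gives:

* $h_0(0)=h_1(0)$: both have $X_0=Y_0=0$, $X'=x'$, $Y'=v=y'$.
* $h_1(1)=h_2(0)$: both have $X_0=0$, $Y_0=1$, $X'=x'$, $Y'=v=y'$.
* $h_2(1)=h_3(0)$: both have $X_0=Y_0=1$, $X'=x'$, $Y'=0$. The columns $v$ differ, but $U=1$, so $(1-U)v=0$ in both.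
* $h_3(1)\in SL_n(\mathbb Z)=E_n(\mathbb Z)$: here $X_0=Y_0=1$ and $X'=Y'=0$, so the homomorphism factors through $A\to\mathbb Z$, and $(1-U)v=0$.

**Step 4: run the chain backward.** By Lemma 6(i), $h_i(1)h_i(0)^{-1}\in E_n(B)$ for $i=1,2,3$. Starting from $h_3(1)\in E_n(B)$ we get $h_3(0)\in E_n(B)$. This is $h_2(1)$, so $h_2(0)\in E_n(B)$. This is $h_1(1)$, so $h_1(0)=h_0(0)\in E_n(B)$. Finally $h_0(t)h_0(0)^{-1}\in E_n(B[t])$ by Lemma 6(i), so $\bar h=h_0(t)\in E_n(B[t])=E_n(A/z)$. By Step 1 this proves Lemma 11, and with it Proposition 10. $\square$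

## 9. Proof of Theorem 4: sums and differences of exponents divisible by $n!$

By Lemma 7 and universality we may take $R=A$ and the rows $(x_0^e,x')$ and $(x_0^{e'},x')$.

**Part 1.** If $e=e'$ there is nothing to prove. Otherwise say $e'>e$, and put $k=e'-e$, a positive multiple of $n!$. Proposition 10 with $z=x_0$, $N=e$ gives
$$(x_0^{e'},x')=(x_0^kx_0^e,x')\sim(x_0^e,x').$$

**Part 2.** Put $k=e+e'$, a positive multiple of $n!$. Proposition 10 with $z=y_0$, $N=e$ gives $(x_0^ky_0^e,x')\sim(y_0^e,x')$. Since $x_0^ky_0^e=x_0^{e'}s^e\equiv x_0^{e'}\bmod I_1$, we obtain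
$$(x_0^{e'},x')\sim(y_0^e,x').\tag{6}$$
For $n$ even, Lemma 9 gives $P(x_0^{e'},x')\approx P(y_0^e,x')\approx P(x_0^e,x')^*$. $\square$

Taking $e_i'=e_i$ with $2e\equiv0\bmod n!$, we see that $P(a_0^{e_0},\ldots,a_n^{e_n})$ is self dual over every commutative ring, for every even $n\ge4$. The answer to (a) is yes, and hence so is the answer to (b).

## 10. Degrees on $S^{2n+1}$: the congruence is necessary over $A_n$

Let $n\ge4$ be even, and let $x,y$ now denote the generators of $A_n$. Substituting $x_\nu=z_\nu$, $y_\nu=\bar z_\nu$, a unimodular row $a$ over $A_n$ becomes a continuous map $S^{2n+1}\to\mathbb C^{n+1}\setminus0$. Its degree is $d(a)$; the inclusion of the unit sphere, which is the row $x$, has degree $1$.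

**Lemma 12.** Let $a$ be a unimodular row over $A_n$.

* (i) $d(a_0^{e_0},\ldots,a_n^{e_n})=e\,d(a)$. In particular $d(x_0^m,x')=m$. Also $d(y_0^m,x')=-m$ for $m\ge1$.
* (ii) If $ab^T=1$, then $d(b)=-d(a)$.

*Proof.* (i) The map $p(w)=(w_i^{e_i})$ on $\mathbb C^{n+1}$ has $p^{-1}(0)=\{0\}$ and is proper. Its degree on $\mathbb C^{n+1}\setminus0$ is its local degree at $0$, which is the signed number of preimages of a nearby regular value. A point with all coordinates nonzero is a regular value with $e$ preimages, each counted $+1$ because $p$ is holomorphic. So the degree of $p$ is $e$, and $p\circ a$ has degree $e\,d(a)$. With $a=x$ we get $d(x_0^m,x')=m$. The row $(y_0,x')$ is the map $(z_0,z')\mapsto(\bar z_0,z')$, a real linear map of determinant $-1$, so of degree $-1$; hence $d(y_0^m,x')=-m$.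

(ii) For $0\le t\le1$ the row $(1-t)b+t\,\bar a/|a|^2$ pairs to $1$ with $a$ at every point, so it never vanishes. Hence $b$ is homotopic to $\bar a/|a|^2$, and so to $\bar a$. Complex conjugation on $\mathbb C^{n+1}$ has degree $(-1)^{n+1}=-1$, as $n$ is even. $\square$

**Proof of Theorem 5, part 1.** Let $P(a)\approx P(a')$. By Lemma 1, $a'=ag$ with $g\in GL_{n+1}(A_n)$. View $g$ as a map $S^{2n+1}\to G=GL_{n+1}(\mathbb C)$, and put $V=\mathbb C^{n+1}\setminus0$.

**Step 1: $d(ag)=d(a)+\deg(\mathbf e_0g)$.** The map $ag$ is the composite of $(a,g):S^{2n+1}\to V\times G$ with the action $V\times G\to V$. The homology of $V$ is free, in degrees $0$ and $2n+1$, so by Künneth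
$$H_{2n+1}(V\times G)=H_{2n+1}(V)\otimes H_0(G)\ \oplus\ H_0(V)\otimes H_{2n+1}(G).$$
The components of the image of the fundamental class under $(a,g)$ are found by projecting: they are $d(a)$ times the generator, and the class $g_*[S^{2n+1}]$. Since $V$ and $G$ are connected, the action on the first summand can be computed on $V\times\{I\}$, where it is the identity of $V$, and on the second summand on $\{\mathbf e_0\}\times G$, where it is $g\mapsto\mathbf e_0g$. The two contributions are $d(a)$ and $\deg(\mathbf e_0g)$.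

**Step 2: $n!$ divides $\deg(\mathbf e_0g)$.** Since $G$ is a connected group, $g$ is homotopic to a pointed map, and $G\simeq U(n+1)$. So $\deg(\mathbf e_0g)$ lies in the image of $\pi_{2n+1}(U(n+1))\to\pi_{2n+1}(S^{2n+1})=\mathbb Z$, the map induced by taking the first row. The fibration $U(n)\to U(n+1)\to S^{2n+1}$ gives the exact sequence
$$\pi_{2n+1}(U(n+1))\to\mathbb Z\to\pi_{2n}(U(n))\to\pi_{2n}(U(n+1)).$$
By Bott's theorem, $\pi_{2n}(U(n))=\mathbb Z/n!$ and $\pi_{2n}(U(n+1))=0$. So the image is $n!\,\mathbb Z$, and $d(a')\equiv d(a)\bmod n!$.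

**Step 3: self-duality.** If $P(a)$ is self dual and $ab^T=1$, then $P(a)\approx P(b)$ by Lemma 2. Steps 1 and 2 and Lemma 12(ii) give $d(a)\equiv-d(a)$, that is, $2d(a)\equiv0\bmod n!$. For $a=(x_0^{e_0},\ldots,x_n^{e_n})$ we have $d(a)=e$, so self-duality implies $2e\equiv0\bmod n!$. The converse is Theorem 4. $\square$

For instance, $P(x_0,\ldots,x_4)$ over $A_4$ has degree $1$ and is not self dual, while $P(x_0^{12},x_1,\ldots,x_4)$ is self dual and, since $12\not\equiv0=d(\mathbf e_0)\bmod24$, not free.

## 11. Classification of the modules $P(a)$ over $A_n$ by $\mathbb Z/n!$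

We prove part 2 of Theorem 5. "Only if" is part 1. For "if" we use two published results, which are needed nowhere else in these notes.

* J. Fasel (*Some remarks on orbit sets of unimodular rows*, Comment. Math. Helv. 86 (2011); see also Asok–Hoyois–Wendt, *Affine representability results in $\mathbb A^1$-homotopy theory II*, Geom. Topol. 22 (2018)): for a smooth affine $\mathbb C$-algebra $R$ and $r\ge3$, the set of orbits of unimodular rows of length $r$ under $E_r(R)$ is $[\operatorname{Spec}R,\mathbb A^r\setminus0]_{\mathbb A^1}$.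
* F. Morel (*$\mathbb A^1$-Algebraic Topology over a Field*, LNM 2052): $\mathbb A^{n+1}\setminus0\simeq S^n\wedge\mathbb G_m^{\wedge n+1}$ is $\mathbb A^1$-simply connected for $n\ge2$, and its group of pointed $\mathbb A^1$-homotopy endomorphisms is $GW(\mathbb C)=\mathbb Z$, generated by the identity.

Here $[\,\cdot\,,\cdot\,]_{\mathbb A^1}$ denotes morphisms in the $\mathbb A^1$-homotopy category over $\mathbb C$, and the row $a$ corresponds to the morphism $\operatorname{Spec}R\to\mathbb A^r\setminus0$ that it defines.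

**Step 1: rows over $A_n$ with equal degree are $E_{n+1}(A_n)$-equivalent.** The projection $\operatorname{Spec}A_n\to\mathbb A^{n+1}\setminus0$, $(x,y)\mapsto x$, is an affine-space bundle: where $x_i\neq0$, the equation $\sum x_jy_j=1$ can be solved for $y_i$. So it is an $\mathbb A^1$-equivalence, and the set of $E_{n+1}(A_n)$-orbits of unimodular rows of length $n+1$ is $[\mathbb A^{n+1}\setminus0,\mathbb A^{n+1}\setminus0]_{\mathbb A^1}$. Since $\mathbb A^{n+1}\setminus0$ is $\mathbb A^1$-simply connected, free and pointed classes agree, and this set is $\mathbb Z$, generated by the identity. Complex realization is a homomorphism from this group to $\pi_{2n+1}(S^{2n+1})=\mathbb Z$ sending the identity to $1$, so it is bijective.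

It remains to see that realization computes $d$. Let $f$ be the endomorphism class corresponding to $a$, so that $f$ composed with the projection is $a$. The sphere $S^{2n+1}=\{y=\bar x\}$ lies in $(\operatorname{Spec}A_n)(\mathbb C)$, and the projection restricts on it to the inclusion $S^{2n+1}\subset\mathbb C^{n+1}\setminus0$. So the realization of $f$, restricted to $S^{2n+1}$, is homotopic to $a:S^{2n+1}\to\mathbb C^{n+1}\setminus0$, and has degree $d(a)$.

**Step 2: a standard representative.** Let $d=d(a)$. By Step 1 and Lemma 12(i), $a$ is equivalent to $(x_0^d,x')$ if $d\ge1$, to $(y_0^{-d},x')$ if $d\le-1$, and to $\mathbf e_0$, a constant map, if $d=0$. We show that in each case $P(a)\approx P(x_0^m,x')$ for some $m\ge1$ with $m\equiv d\bmod n!$.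

* If $d\ge1$, take $m=d$.
* If $d\le-1$, choose $m\ge1$ with $m\equiv d\bmod n!$. Then $(-d)+m\equiv0\bmod n!$, and (6), base-changed to $A_n$ with $e=-d$ and $e'=m$, gives $(x_0^m,x')\sim(y_0^{-d},x')$.
* If $d=0$, take $m=n!$: by (S1) and Lemma 1, $P(x_0^{n!},x')\approx A_n^n\approx P(\mathbf e_0)$.

By Theorem 4, part 1, $P(x_0^m,x')$ depends only on $m\bmod n!$. So $P(a)$ is determined up to isomorphism by $d(a)\bmod n!$, which is "if". Every class in $\mathbb Z/n!$ occurs, as $d(x_0^m,x')=m$.

**Step 3: duality.** If $ab^T=1$, then $P(a)^*\approx P(b)$ and $d(b)=-d(a)$, by Lemmas 2 and 12(ii). So duality is $d\mapsto-d$ on $\mathbb Z/n!$, and $P(a)$ is self dual if and only if $2d(a)\equiv0\bmod n!$. Applied to the row $(a_0^{e_0},\ldots,a_n^{e_n})$, of degree $e\,d(a)$, this says that $P(a_0^{e_0},\ldots,a_n^{e_n})$ is self dual if and only if $2e\,d(a)\equiv0\bmod n!$. $\square$
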